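# Decoding graphs from linear orderings: a commutator obstruction

## 1. A graph that carries a finite group and a table of reals

All structures are countable, have universe a subset of $\omega$, and are identified with their atomic diagrams. A graph is a set with a symmetric irreflexive binary relation, an ordering is a linear ordering, and a real is an element of $2^\omega$.

Let $P=\{g_1,\dots,g_s\}$ be a finite group with $s$ elements, $\Delta$ a normal subgroup, and $\Gamma=P/\Delta$. From Section 6 on, $P$ is nilpotent and $\Delta=[P,P]$. A small example to keep in mind is the dihedral group of order 8, $P=\langle a,b\rangle$ with $a^4=b^2=1$ and $bab^{-1}=a^{-1}$. Here $\Delta=[P,P]=\{1,a^2\}$ and $\Gamma\cong\mathbb Z/2\times\mathbb Z/2$.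

Let $X=(2^\omega)^{\Gamma\times\omega}$. A point $x=(x_{p,i})$ of $X$ is a table of reals with one infinite row for each $p\in\Gamma$. Write $A^x_p=\{x_{p,i}:i\in\omega\}$ for the set of entries of row $p$. There are two ways of rearranging a table: the group $W_1=\prod_{p\in\Gamma}\mathrm{Sym}(\omega)$ permutes entries inside each row, and $\Gamma$ permutes the rows:
$$(wx)_{p,w_p(i)}=x_{p,i}\quad(w\in W_1),\qquad (\gamma x)_{\gamma p,i}=x_{p,i}\quad(\gamma\in\Gamma).\tag{1}$$
From (1), $(\gamma w\gamma^{-1}x)_{\gamma p,w_p(i)}=(w\gamma^{-1}x)_{p,w_p(i)}=(\gamma^{-1}x)_{p,i}=x_{\gamma p,i}$, so conjugation by $\gamma$ sends $w$ to the element of $W_1$ whose component at $\gamma p$ is $w_p$. Let $W=W_1\rtimes\Gamma$ be the resulting group. It is Polish, $W_1$ is a clopen normal subgroup of it, every element has the form $\gamma w$, and it acts continuously on $X$. Directly from (1),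
$$A^{wx}_p=A^x_p\quad(w\in W_1),\qquad A^{\gamma x}_{\gamma p}=A^x_p\quad(\gamma\in\Gamma).\tag{2}$$

**Definition (the graph $G^{(n)}_x$).** Let $n\in\omega$ and $x\in X$. The graph $G_x^{(n)}$ consists of the following.

* A vertex $t$ for each $t\in P$.
* For $t\in P$ and $1\le j\le s$, vertices $u_{t,j},v_{t,j}$ with edges $t - u_{t,j} - v_{t,j} - tg_j$; moreover $2(ns+j)$ pendant leaves attached to $u_{t,j}$ and $2(ns+j)+1$ pendant leaves attached to $v_{t,j}$.
* For $(p,i)\in\Gamma\times\omega$, a vertex $r_{p,i}$ adjacent to all $t$ with $t\Delta=p$, and to the first vertex of an infinite path $b_0 - b_1 - \cdots$ (new vertices for each $(p,i)$). For each $k$ there are also vertices $c_k,c_k'$. The vertex $c_k$ is adjacent to $b_k$; the vertex $c_k'$ is adjacent to $c_k$ if $x_{p,i}(k)=0$, and to $b_k$ if $x_{p,i}(k)=1$.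

Write $G_x=G_x^{(0)}$. So $G^{(n)}_x$ draws the right multiplication of $P$, with leaf counts as labels for the elements $g_j$, and hangs the reals of row $p$ on the coset $p$. The number $n$ only shifts the leaf counts and is not needed before Section 8. The vertex set does not depend on $x$, and we identify it with $\omega$. Each potential edge depends on at most one bit of $x$, so $x\mapsto G_x^{(n)}$ is continuous. The graph is connected. A *leaf* is a vertex of degree 1.

**Lemma 1 (recognition).** The following are determined by $G^{(n)}_x$ as an abstract graph, by conditions expressible in $L_{\omega_1\omega}$; hence isomorphisms preserve them.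

1. $P$ is the set $T$ of vertices of infinite degree.
2. For $t,t'\in T$: $t'=tg_j$ iff there are adjacent $u,v$ with $u$ adjacent to $t$, $v$ adjacent to $t'$, $u$ having exactly $2(ns+j)$ leaf neighbors and $v$ exactly $2(ns+j)+1$.
3. For $t\in T$ let $Z_t$ be the set of reals $z$ such that some neighbor $\rho$ of $t$ has this property: for every $k$ there are $b_0,\dots,b_k$ of finite degree $\ge3$, with $\rho,b_0,\dots,b_k$ distinct and consecutively adjacent, such that for all $l\le k$, $b_l$ has a leaf neighbor iff $z(l)=1$. Then
$$Z_t=A^x_{t\Delta},\qquad\text{hence}\qquad Z_{tg}=A^x_{(t\Delta)(g\Delta)}\quad(g\in P).\tag{3}$$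

*Proof.* (1) Each $t\in P$ is adjacent to infinitely many $r_{t\Delta,i}$. All other degrees are finite: $r_{p,i}$ has degree $|\Delta|+1\geq 2$, each $b_k$ has degree 3 or 4, $c_k$ has degree at most 2, $c_k'$ has degree 1, and $u_{t,j},v_{t,j}$ have finite degree.

(2) The neighbors of $t\in T$ are vertices $u_{t,j}$, $v_{tg_j^{-1},j}$ and $r_{t\Delta,i}$. The neighbors of $r_{t\Delta,i}$ are elements of $T$ and a vertex $b_0$ of degree $\ge 3$, so $r_{t\Delta,i}$ has no leaf neighbor. Hence a neighbor of an element of $T$ that has leaf neighbors is a $u$ or a $v$. The parity of the number of its leaf neighbors tells which, and the number itself gives the index $j$. The only neighbor of $u_{t,j}$ in $T$ is $t$, the only neighbor of $v_{t,j}$ in $T$ is $tg_j$, and the only $v$-vertex adjacent to $u_{t,j}$ is $v_{t,j}$. So if $u,v$ are as in the condition, then $u=u_{t,j}$, $v=v_{t,j}$ and $t'=tg_j$. The converse is clear.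

(3) Let $\rho=r_{p,i}$ with $p=t\Delta$. Its only neighbor of finite degree $\ge3$ is the first vertex of its path. From a path vertex, the only continuation through distinct vertices of finite degree $\ge 3$ is the next path vertex, since $c_k,c_k'$ have degree at most 2 and elements of $T$ have infinite degree. So the sequence is the attached path. If $x_{p,i}(k)=0$, then $b_k$ has degree 3 and no leaf neighbor, because $c_k$ has degree 2. If $x_{p,i}(k)=1$, then $c_k,c_k'$ are leaves adjacent to $b_k$. So this $\rho$ contributes exactly $z=x_{p,i}$. If $\rho$ is some $u_{t',j}$ or $v_{t',j}$, then $b_0$ must be its partner ($v_{t',j}$ or $u_{t',j}$), and there is no candidate for $b_1$: the other neighbors of the partner are leaves or lie in $T$. So such $\rho$ contribute nothing. $\square$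

Thus $T$ carries a right $P$-action which is regular (exactly one $g$ takes a given point to another given point), each $t\in T$ carries a set $Z_t$ of reals, and isomorphisms respect all of this.

**Lemma 2 (symmetries of the family).** If $y\in Wx$, then $G^{(n)}_x\cong G^{(n)}_y$.

*Proof.* For $y=wx$ with $w\in W_1$, fix the $t$'s, $u$'s, $v$'s and their leaves, and send $r_{p,i}$ with everything hanging on it to $r_{p,w_p(i)}$; this works since $(wx)_{p,w_p(i)}=x_{p,i}$. For $y=\gamma x$ with $\gamma=h\Delta$, send $t\mapsto ht$, $u_{t,j}\mapsto u_{ht,j}$, $v_{t,j}\mapsto v_{ht,j}$, $r_{p,i}\mapsto r_{\gamma p,i}$, and the rest correspondingly. Left multiplication by $h$ respects the edges $t - u_{t,j} - v_{t,j} - tg_j$ and takes the coset $p$ to $\gamma p$. Compose the two. $\square$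

**Lemma 3 (symmetries of one graph).** If the sets $A^x_p$ $(p\in\Gamma)$ are pairwise distinct, the automorphisms of $G_x^{(n)}$ induce on $T=P$ exactly the left multiplications by elements of $\Delta$.

*Proof.* An automorphism commutes with the regular right $P$-action on $T$, so it acts on $T$ as $t\mapsto ht$ for some $h\in P$. It preserves $Z_t$, so $A^x_{ht\Delta}=A^x_{t\Delta}$, so $ht\Delta=t\Delta$, and $h\in t\Delta t^{-1}=\Delta$. Conversely, for $h\in\Delta$ the map $t\mapsto ht$, $u_{t,j}\mapsto u_{ht,j}$, $v_{t,j}\mapsto v_{ht,j}$ (leaves accordingly), fixing all $r_{p,i}$ and what hangs on them, is an automorphism. $\square$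

So a single graph $G_x$ has the symmetry group $\Delta$ on $T$, but the family $(G_x)_{x\in X}$ has more: the larger group $P$ acts on the left, at the cost of permuting the rows of $x$. The graphs are made to be fed into a device that codes graphs as orderings and decodes them again. We will see that for generic $x$ the symmetries in $\Delta$ must be realized by automorphisms of the ordering, and that an ordering cannot do this when $\Delta$ is nonabelian.

## 2. Turing computable embeddings and uniform interpretations

**Definition (Turing computable embedding; Calvert–Cummins–Knight–S. Miller).** A class $\mathcal K$ is Turing computably embedded in a class $\mathcal K'$ if there is a Turing operator $\Theta:\mathcal K\to\mathcal K'$, computing the atomic diagram of $\Theta(\mathcal A)$ from that of $\mathcal A$ as oracle, such that for all $\mathcal A,\mathcal B\in\mathcal K$: $\mathcal A\cong\mathcal B$ iff $\Theta(\mathcal A)\cong\Theta(\mathcal B)$.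

For instance, sending a graph to its complement on the same vertices is a Turing computable embedding of graphs in graphs.

Recall that $L_{\omega_1\omega}$ extends first-order logic by countable conjunctions and disjunctions, each formula having finitely many free variables. "The vertex $x$ has infinite degree" is $\bigwedge_n$("$x$ has at least $n$ neighbors"), and "$x,y$ lie in one component" is $\bigvee_n$("there is a path of length $n$ from $x$ to $y$").

**Definition (interpretation).** A graph $G=(V,E)$ is interpreted in an ordering $L$ by formulas $D,\sim,R$ if, in $L$, $D$ defines a set $D^L\subseteq L^{<\omega}$ of finite tuples, $\sim$ defines an equivalence relation on $D^L$, $R$ defines a binary relation on $D^L$ invariant under $\sim$, and $(D^L/\!\sim,R^L/\!\sim)\cong G$. Formulas defining subsets of $L^{<\omega}$ are given as families of formulas, one for each tuple length. The same definition is used with other structures in place of $L$.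

For instance, in any ordering let $D$ consist of the pairs $(a,b)$ with $a\neq b$, let $(a,b)\sim(a',b')$ iff $\{a,b\}=\{a',b'\}$, and let $R$ say that the two sets share exactly one element. In the ordering with three elements this interprets a triangle. In the complement example above, $D$ = all elements, $\sim$ = equality and $R(x,y)$ = "$x\ne y$ and not adjacent" interpret every $G$ in $\Theta(G)$.

If formulas $(D,\sim,R)$ define a graph $I(M)=(D^M/\!\sim,R^M/\!\sim)$ in each structure $M$ under consideration, then an isomorphism $h:M\to M'$ induces an isomorphism $h_*:I(M)\to I(M')$, $h_*[a]=[h(a)]$, and $(hk)_*=h_*k_*$.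

The question, posed as a conjecture in the Logic Colloquium 2019 talk "Effective coding and decoding structures", is whether a computable coding of graphs into orderings can be undone by one fixed set of $L_{\omega_1\omega}$ formulas. It cannot.

**Theorem 1.** For any Turing computable embedding $\Theta$ of graphs in orderings there are no parameter-free $L_{\omega_1\omega}$ formulas that, for all graphs $G$, define an interpretation of $G$ in $\Theta(G)$.

A *colored ordering* is an ordering with any family of unary predicates, the colors. Naming an element by a constant amounts to adding a unary predicate.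

**Theorem 2.** Let $\Theta$ be a Borel map from countable graphs to countable colored orderings (in a fixed countable language) with $G\cong G'\Rightarrow\Theta(G)\cong\Theta(G')$. There are no $L_{\omega_1\omega}$ formulas $D(\bar z;\bar u),\sim,R$ (families of formulas, indexed also by the length of the parameter tuple $\bar u$) such that for every graph $G$ there is a finite tuple $c$ in $\Theta(G)$ for which the formulas with parameters $c$ interpret $G$ in $\Theta(G)$.

## 3. The map $\mathrm{Aut}(\Theta(G))\to\mathrm{Aut}(G)$ on a single graph

Suppose formulas as in Theorem 1 exist. Then $f\mapsto f_*$ is a homomorphism $\mathrm{Aut}(\Theta(G))\to\mathrm{Aut}(I(\Theta(G)))\cong\mathrm{Aut}(G)$. If $T\subseteq G$ is a finite set invariant under automorphisms, we get an action of $\mathrm{Aut}(\Theta(G))$ on $T$ whose kernel contains the pointwise stabilizer of a finite set, namely of the entries of one representing tuple for each element of $T$. Section 4 shows that for orderings every quotient by such a kernel is abelian. So the first thing to try is to take $G$ with nonabelian symmetry on $T$ and to show that all of it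 comes from $\mathrm{Aut}(\Theta(G))$. The last clause is where this stops, as two examples show.

**Example 1 (finite graphs).** Let $G_0,G_1,\dots$ represent all finite graphs up to isomorphism, with universes $V_i$. Send every finite graph isomorphic to $G_i$ to an ordering with $i+1$ elements. This is a Borel map on finite graphs, it respects and reflects isomorphism, and fixed formulas decode it. Namely, let $D$ hold of a tuple of length $\ell$ iff for some $i$ the ordering has exactly $i+1$ elements and $\ell\in V_i$; let $\sim$ be "same length"; and let $R$ hold of tuples of lengths $k,\ell$ iff for some $i$ the ordering has exactly $i+1$ elements and $k,\ell$ are adjacent in $G_i$. But every finite ordering is rigid, whatever $\mathrm{Aut}(G)$ is.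

**Example 2 (continuum many graphs).** Use the construction of Section 1 with $P$ any finite group and $\Delta=P$, so $\Gamma$ is trivial and $x=(x_i)_{i\in\omega}$ is a single row. Lemmas 1–3 apply, since they used only that $\Delta$ is normal. Restrict to $x$ with distinct entries and put $A^x=\{x_i:i\in\omega\}$. Fix $\chi:\mathbb Q\to\omega$ with all fibers dense, and let $L_x$ be $\mathbb Q$ with colors $U_k$, where $U_k(q)$ holds iff $x_{\chi(q)}(k)=1$. Each point then codes a real of $A^x$ by its colors, and each real of $A^x$ is coded on a dense set. If $G_x\cong G_y$, then $A^x=A^y$ by Lemma 1, and a back-and-forth argument gives $L_x\cong L_y$.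

Fixed formulas interpret $G_x$ in $L_x$. Let $K$ be the number of vertices $t,u_{t,j},v_{t,j}$ and leaves attached to the latter. Represent these vertices by the tuples of lengths $1,\dots,K$, one length for each vertex. Represent $r_i$ by constant tuples $(q,\dots,q)$ of length $K+1$ with $\chi(q)=i$, and its vertices $b_k,c_k,c_k'$ by such constant tuples of lengths $K+2+3k$, $K+3+3k$, $K+4+3k$. Identify two constant tuples of equal length $>K$ iff their entries have the same colors; as the $x_i$ are distinct, this means the same $i$. Adjacency is read off the lengths, sameness of colors, and, for $c_k'$, the color $U_k$. Automorphisms of $L_x$ preserve lengths and colors, so each acts trivially on $I(L_x)$, although $\mathrm{Aut}(G_x)$ acts on $T$ as all of $P$.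

So the symmetries of one graph need not lift, even when the graph varies in a continuum and everything is uniform and invariant. The symmetric part $T$ was given names in advance, and nothing objected. In Section 1 with $\Gamma\ne1$ something will object. To name the elements of $T$ one must first choose one of the rows, and isomorphism invariance under $\Gamma$ forbids a fixed choice. How this obstruction propagates down to $\Delta$ is the content of Section 6. First comes the fact about orderings.

## 4. Quotients of $\mathrm{Aut}(L)$ by finitely supported normal subgroups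

**Lemma A.** Let $L$ be a colored ordering, $A=\mathrm{Aut}(L)$, and $N\trianglelefteq A$ containing the pointwise stabilizer of a finite set $F\subseteq L$. Then $A/N$ is abelian.

Some cases by hand. For $L=\mathbb Z$ we have $A\cong\mathbb Z$ and stabilizers of points are trivial, so $N$ can be any subgroup, for example $2\mathbb Z$ with quotient $\mathbb Z/2$; nontrivial finite abelian quotients do occur. For $L=\mathbb Z\times\mathbb Z$ ordered lexicographically, automorphisms preserve "finitely many points between", so they are the maps $(k,j)\mapsto(k+e,j+n_k)$ with $e\in\mathbb Z$ and $(n_k)\in\mathbb Z^{\mathbb Z}$. This group is not abelian. But the stabilizers of $(0,0)$ and of $(1,0)$ consist of the maps with $e=0$ and $n_0=0$, respectively $n_1=0$, and together they generate all maps with $e=0$. So if $N$ contains the stabilizer of one point, then $A/N$ is a quotient of $\mathbb Z$. The proof finds in general the convex blocks that play the role of the copies $\{k\}\times\mathbb Z$.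

*Proof.* We begin with tools. Write $f\le g$ if $f(z)\le g(z)$ for all $z$. For $f,g\in A$ let $f\vee g$ and $f\wedge g$ be the pointwise maximum and minimum. They are strictly increasing. Moreover
$$(f\vee g)^{-1}=f^{-1}\wedge g^{-1},\qquad (f\wedge g)^{-1}=f^{-1}\vee g^{-1}.\tag{4}$$
Indeed, let $z=\min(f^{-1}y,g^{-1}y)$, say $z=f^{-1}y$. Then $fz=y$ and $gz\le gg^{-1}y=y$, so $(f\vee g)(z)=y$. So the strictly increasing map $f\vee g$ is onto, with inverse as stated; the other case is symmetric. Colors are preserved, since the value of $f\vee g$ at a point is one of the values of $f$ and $g$. So $f\vee g,f\wedge g\in A$. Since automorphisms are increasing, $h(f\vee g)=hf\vee hg$ and $(f\vee g)h=fh\vee gh$, and likewise for $\wedge$. Products are monotone: $f\le f'$ and $g\le g'$ imply $fg\le f'g\leq f'g'$.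

*Patching.* If $I$ is an initial segment with $f(I)=I$, then the map equal to $f$ on $I$ and the identity off $I$, and the map equal to $f$ off $I$ and the identity on $I$, are in $A$.

*Hulls.* For $B\le A$ let $\mathrm{hull}_B(x)$ be the convex hull of the orbit $Bx$; it is $B$-invariant. Two such hulls are equal or disjoint. For if $y$ lies in both, $b_1x\le y\le b_2x$ and $b_1'x'\le y\le b_2'x'$, then $b_2'^{-1}b_1x\le x'\le b_1'^{-1}b_2x$, so $x'\in\mathrm{hull}_B(x)$, and then $\mathrm{hull}_B(x')\subseteq\mathrm{hull}_B(x)$; argue symmetrically.

If $F=\emptyset$, then $N=A$. Let $F\ne\emptyset$.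

**Step 1 (reduction to one hull).** *We cut $L$ so that every orbit of a point of $F$ is unbounded in both directions, in the sense that its convex hull is everything.* Let $C_1,\dots,C_k$ be the distinct sets $\mathrm{hull}_A(a)$, $a\in F$. They are disjoint, convex and $A$-invariant. Let $A_j\le A$ be the group of automorphisms that are the identity off $C_j$. As $C_j$ is convex, every automorphism of $C_j$ extends by the identity, so restriction gives $A_j\cong\mathrm{Aut}(C_j)$. For $f\in A$ let $f_j\in A_j$ agree with $f$ on $C_j$. Then $f\prod_jf_j^{-1}$ fixes $\bigcup_jC_j\supseteq F$ pointwise, so it is in $N$. Hence $A/N$ is generated by the images of the pairwise commuting groups $A_j$, and it suffices that each $A_j/(A_j\cap N)$ is abelian. Now $A_j\cap N$ is normal in $A_j$, and it contains the stabilizer in $A_j$ of $F\cap C_j\neq\emptyset$, because elements of $A_j$ fix the rest of $F$ anyway. Also $A_j$ has the same orbits on $C_j$ as $A$, since $f_j$ agrees with $f$ there. So we may replace $L$ by $C_j$ and assume that $\mathrm{hull}_A(a)=L$ for all $a\in F$.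

**Step 2 (reduction to one point).** *We show that $N$ contains the stabilizer of a single point.* Let $F=\{a_1<\dots<a_n\}$ and $c=a_n$. As $c\in\mathrm{hull}_A(a_1)$, some $g\in A$ has $g(a_1)\ge c$, so $gF\subseteq[c,\infty)$. Also $\mathrm{Stab}(gF)=g\,\mathrm{Stab}(F)\,g^{-1}\subseteq N$. Let $s\in\mathrm{Stab}(c)$. Patch: $s=s_-s_+$, with $s_-$ the identity on $[c,\infty)\supseteq gF$ and $s_+$ the identity on $(-\infty,c]\supseteq F$. Both are in $N$. So $\mathrm{Stab}(c)\subseteq N$.

Let $N'$ be the subgroup generated by all $\mathrm{Stab}(b)$, $b\in Ac$. Since $\mathrm{Stab}(gb)=g\,\mathrm{Stab}(b)g^{-1}$, it is normal in $A$ and contained in $N$. It remains to show that $A/N'$ is abelian.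

**Step 3a (convexity of $N'$).** *We show that what lies between $1$ and a product of positive generators is in $N'$: if $1\le m\le k_1\cdots k_r$ with each $k_i\ge1$ fixing some $b_i\in Ac$, then $m\in N'$.* Use induction on $r$. If $r=0$, then $m=1$. Otherwise let $m_1=m\wedge k_1$. Then $1\le m_1\le k_1$, so $m_1b_1=b_1$ and $m_1\in N'$. By (4), $m_1^{-1}m=(m^{-1}\vee k_1^{-1})m=1\vee k_1^{-1}m$. Since $k_1^{-1}m\le k_2\cdots k_r$ and $1\le k_2\cdots k_r$, we get $1\le m_1^{-1}m\le k_2\cdots k_r$. By induction $m_1^{-1}m\in N'$, so $m\in N'$.

**Step 3b (the block of $c$ determines $N'$).** *This gives freeness of the action on blocks.* Let $K=\mathrm{hull}_{N'}(c)$. By normality $fN'c=N'fc$, so $fK=\mathrm{hull}_{N'}(fc)$, and $fK,K$ are equal or disjoint. The claim is that *if $fK=K$ then $f\in N'$*. Replacing $f$ by $f^{-1}$ we may assume $fc\ge c$. As $fc\in K$, there is $k\in N'$ with $kc\ge fc$. Write $k=k_1\cdots k_r$ with $k_i\in\mathrm{Stab}(b_i)$, $b_i\in Ac$. Put $|k_i|=k_i\vee k_i^{-1}$. Then $|k_i|\ge1$ (if $k_iz<z$ then $k_i^{-1}z>z$), $|k_i|\ge k_i$, and $|k_i|$ fixes $b_i$. Let $m=(f\vee1)\wedge(k\vee1)$. Then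 $1\le m\le k\vee1\le|k_1|\cdots|k_r|$, so $m\in N'$ by Step 3a. Since $kc\ge fc\ge c$, we have $mc=fc$. So $m^{-1}f\in\mathrm{Stab}(c)\subseteq N'$, and $f\in N'$.

**Step 3c (the action on blocks).** *We pass from $L$ to the ordering of blocks.* By Step 3b, $\mathcal T=\{fK:f\in A\}$ is a set of pairwise disjoint convex sets, linearly ordered by position. For $n\in N'$, $ngK=g(g^{-1}ng)K=gK$, so $N'$ acts trivially on $\mathcal T$. Hence $Q=A/N'$ acts on $\mathcal T$, transitively and preserving order. It acts freely: if $fgK=gK$, then $g^{-1}fg\in N'$ by Step 3b, so $f\in N'$.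

**Step 3d (no bounded orbits).** *This will be the Archimedean property: if $\alpha\in Q$, $S\in\mathcal T$ and $\alpha S>S$, then for every $S'\in\mathcal T$ some $n\ge0$ has $\alpha^nS\ge S'$.* Suppose $\alpha^nS<S'$ for all $n\geq 0$. Let $f$ represent $\alpha$, and let $I$ be the downward closure of $\bigcup_{n\ge0}f^nS$. Since the $f^nS$ increase, $f(I)=I$. Write $S'=gK$; then $gc\in S'$, so $gc\notin I$. Let $f'$ be the patch of $f$ on $I$ with the identity off $I$. It fixes $gc\in Ac$, so $f'\in N'$ acts trivially on $\mathcal T$. But $S\subseteq I$, so $f'S=fS\ne S$, a contradiction.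

**Step 3e (no change of direction).** *This will give two-sided invariance: if $\alpha S>S$ for some $S$, then $\alpha S'>S'$ for all $S'$.* Suppose not; by freeness $\alpha S'<S'$ for some $S'$. If $S<S'$, then $\alpha^nS<\alpha^nS'\le S'$ for all $n\ge0$, contradicting Step 3d. If $S'<S$, then $\alpha^{-1}S'>S'$, so by Step 3d $\alpha^{-n}S'\ge S$ for some $n\ge0$. But $\alpha^{-n}S'<\alpha^{-n}S\le S$, a contradiction.

**Step 3f (conclusion).** *We order $Q$ and apply Hölder's theorem, which says that every Archimedean bi-ordered group embeds in $(\mathbb R,+)$.* Put $\alpha<\beta$ iff $\alpha K<\beta K$; by freeness this is a linear order. It is left-invariant, since $Q$ preserves the order of $\mathcal T$. It is right-invariant: if $\alpha<\beta$, then $\alpha^{-1}\beta K>K$, so $\alpha^{-1}\beta\gamma K>\gamma K$ by Step 3e, i.e. $\alpha\gamma<\beta\gamma$. It is Archimedean by Step 3d with $S=K$, $S'=\beta K$. So $Q$ embeds in $(\mathbb R,+)$ and is abelian, and so is its quotient $A/N$. $\square$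

## 5. Category tools

A set has the Baire property (BP) if it differs from an open set by a meager set. "$\forall^*w\in V$" means "for comeagerly many $w\in V$". We use the following facts from Kechris, *Classical Descriptive Set Theory*; spaces are Polish.

* **Kuratowski–Ulam (KU).** A set $S\subseteq Y_1\times Y_2$ with the BP is comeager (meager) iff comeagerly many of its sections $S_{y_1}$ are comeager (meager); equally for sections in the other direction.
* **Analytic sets.** Analytic sets have the BP. A nonmeager set with the BP is comeager in some nonempty open set.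
* **Montgomery–Novikov.** If $B\subseteq Y_1\times Y_2$ is Borel and $V\subseteq Y_2$ is nonempty open, then $\{x:\forall^*y\in V\ (x,y)\in B\}$ is Borel.
* **Novikov.** The same with "analytic" in place of "Borel", in hypothesis and conclusion.

The last follows from the one before. Let $B$ be the projection of a Borel $F\subseteq Y_1\times Y_2\times\omega^\omega$. Let $e$ range over codes of families $(U^e_{n,k})_{n,k\in\omega}$ of open subsets of $V$, and let $f_e(y)(n)=k$ iff $k$ is the unique number with $y\in U^e_{n,k}$; so $f_e(y)$ is defined if such a $k$ exists for every $n$. We claim that $B_x$ is comeager in $V$ iff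
$$\exists e\ \forall^*y\in V\ \bigl(f_e(y)\text{ is defined and }(x,y,f_e(y))\in F\bigr).$$
By Montgomery–Novikov the part after $\exists e$ is Borel in $(x,e)$, so this condition is analytic. From right to left is clear. For the other direction, the Jankov–von Neumann theorem gives a uniformization $g:B_x\to\omega^\omega$ of $F_x$ that is measurable with respect to the $\sigma$-algebra generated by the analytic sets. The sets $\{y\in B_x\cap V:g(y)(n)=k\}$ have the BP, so each equals an open set $U^e_{n,k}\subseteq V$ modulo a meager set. Then $f_e(y)=g(y)$ for comeagerly many $y\in V$.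

Also, for an $L_{\omega_1\omega}$ formula $\varphi$ the set $\{(M,\bar a):M\models\varphi(\bar a)\}$ is Borel. Isomorphisms between structures with universe $\subseteq\omega$ are coded by subsets of $\omega^2$, and "$h$ is an isomorphism from $M$ to $M'$" is a Borel condition.

We return to the space $X$. Let $W_{1,m}=\{w\in W_1:w_p(i)=i\text{ for all }p\in\Gamma,i<m\}$, an open subgroup of $W_1$. Call $w\in W_1$ *finitary* if each $w_p$ has finite support; there are countably many such $w$. Write $x_{<m}=(x_{p,i})_{p\in\Gamma,i<m}$ and $x_{[m,2m)}=(x_{p,m+i})_{p\in\Gamma,i<m}$.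

**Lemma H.** Let $B\subseteq X$ have the BP and be invariant under the finitary elements of $W_{1,m}$. If $B$ is nonmeager, there is a nonempty product $O=\prod_{p\in\Gamma,i<m}O_{p,i}$ of basic clopen sets with $B$ comeager in $[O]=\{x:x_{<m}\in O\}$. In particular ($m=0$), a set with the BP invariant under the finitary elements of $W_1$ is meager or comeager.

*Proof.* $B$ is comeager in some nonempty basic clopen $U=\prod U_{p,i}$, with almost all $U_{p,i}=2^\omega$. Let $O_{p,i}=U_{p,i}$ for $i<m$. Suppose $B$ is not comeager in $[O]$. Then its complement is nonmeager in $[O]$ and has the BP, so it is comeager in some nonempty basic clopen $U'\subseteq[O]$. Finitely many coordinates are constrained in $U$ or $U'$, so there is a finitary $w\in W_{1,m}$ moving the coordinates $(p,i)$, $i\ge m$, constrained in $U'$ off those constrained in $U$. For $i<m$ we have $U'_{p,i}\subseteq U_{p,i}$. So $wU'\cap U$ is a nonempty open set. In it $B$ is comeager, and so, by invariance, is the complement of $B$: a contradiction. $\square$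

## 6. Forcing all of $\Delta$ to lift

From now on $P$ is a finite nilpotent group, $\Delta=[P,P]$ and $\Gamma=P/\Delta$.

**Lemma F.** If $H\le P$ and $H\Delta=P$, then $H=P$.

*Proof.* Otherwise $H\le M$ for a maximal subgroup $M$. As $P$ is nilpotent, $M$ is normal of prime index. So $P/M$ is abelian, $\Delta\le M$, and $H\Delta\le M\ne P$. $\square$

Nilpotency matters: for $P=S_3$, $\Delta=A_3$ and $H=\{1,(1\,2)\}$ we have $H\Delta=P$ but $H\ne P$.

**Main Proposition.** Fix $n$. Let $C\subseteq X$ be comeager and $x\mapsto M_x$ $(x\in C)$ the restriction to $C$ of a Borel map to countable structures (universe $\subseteq\omega$) in a fixed countable language such that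

(i) if $x,vx\in C$ with $v\in W$, then $M_x\cong M_{vx}$;

(ii) fixed parameter-free $L_{\omega_1\omega}$ formulas interpret $G_x^{(n)}$ in $M_x$ for all $x\in C$.

Then for comeagerly many $x\in C$ there is a normal subgroup $N$ of $\mathrm{Aut}(M_x)$, containing the stabilizer of a finite tuple, with $\mathrm{Aut}(M_x)/N\cong\Delta$.

Here is the mechanism, on the dihedral group. Since $M_x\cong M_{vx}$, but with no distinguished isomorphism, we consider elements $\tau$ of the copy of $T$ inside $I(M_y)$, $y\in Wx$, up to *all* isomorphisms. This gives a finite set $\mathcal Q_x$, attached to the whole orbit of $x$, on which $P$ acts transitively from the right. Its point stabilizers record which symmetries of $T$ come from $\mathrm{Aut}(M_x)$. Suppose that we could select a point $\hat q(x)\in\mathcal Q_x$ belonging to row $1$ of $x$ and depending on $x$ in a uniform way. Moving the rows by $\gamma$ replaces row $1$ of $x$ by another row, so $\hat q(\gamma x)=\hat q(x)g$ for some $g$ in the coset $\gamma^{-1}$, and uniformity means that $g$ does not depend on $x$. Take $\gamma,\gamma'$ to be generators of $\Gamma$ with corresponding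 $g,g'$. Then $\hat q(\gamma\gamma'x)=\hat q(\gamma'x)g=\hat q(x)g'g$, and in the other order $\hat q(\gamma'\gamma x)=\hat q(x)gg'$. But $\gamma\gamma'=\gamma'\gamma$. In the dihedral group of order 8, lifts $g,g'$ of generators of $\Gamma$ never commute, since $\Delta$ is central and $ab\ne ba$. So $\hat q(x)$ is fixed by a nontrivial element of $\Delta$, and a nontrivial symmetry of $T$ comes from $\mathrm{Aut}(M_x)$. In general Lemma F gives all of $\Delta$. The work lies in finding a uniform $\hat q$: Steps 1 and 2 produce a choice invariant under $W_1$, and Step 3 performs the comparison along $\Gamma$.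

*Proof.* Shrinking $C$ to a comeager Borel subset, assume that $C$ is Borel.

**Setting (good tables).** *We restrict to tables for which the rows can be told apart and the orbit meets $C$ generically.* Let $X_0$ be the set of $x$ such that the $x_{p,i}$ are pairwise distinct, every $A^x_p$ is dense in $2^\omega$, and $\forall^*v\in W\ (vx\in C)$. The first two conditions define comeager Borel sets. The third is Borel by Montgomery–Novikov; it is comeager by KU, since $\{x:vx\in C\}=v^{-1}C$ is comeager for each $v$. The set $X_0$ is $W$-invariant: for the third condition, $\{v':v'vx\in C\}=\{v'':v''x\in C\}v^{-1}$, and right translations of $W$ are homeomorphisms. As $W_1$ is clopen in $W$, for $x\in X_0$ we have $\forall^*w\in W_1\ (wx\in C)$.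

**The sets $\mathcal Q_x$.** *We attach to each orbit a finite right $P$-set which forgets the choice of isomorphisms.* For $y\in C\cap X_0$ let $T_y$ be the set of infinite-degree vertices of $I(M_y)\cong G_y^{(n)}$, with the regular right $P$-action and the sets $Z_\tau$ $(\tau\in T_y)$ given by Lemma 1. For $x\in X_0$ let $\mathcal Q_x$ be the set of pairs $(y,\tau)$, $y\in Wx\cap C$, $\tau\in T_y$, modulo
$$(y,\tau)\equiv(y',\tau')\iff\text{some isomorphism }h:M_y\to M_{y'}\text{ has }h_*\tau=\tau'.$$
This depends only on the orbit: $\mathcal Q_{vx}=\mathcal Q_x$ for $v\in W$. Since each $h_*$ is an isomorphism of graphs, it respects the $P$-action and the sets $Z$, so both pass to $\mathcal Q_x$. By (i), each map $T_y\to\mathcal Q_x$ is onto: given $(y',\tau')$, take an isomorphism $h:M_y\to M_{y'}$ and $\tau=h_*^{-1}\tau'$. Also $Wx\cap C\neq\emptyset$. So $\mathcal Q_x$ is a finite nonempty transitive right $P$-set.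

Next, every $Z_q$ is one of the sets $A^x_p$, and
$$\text{if }Z_q=A^x_p\text{ then }Z_{qg}=A^x_{p\cdot g\Delta}\qquad(q\in\mathcal Q_x,\ g\in P).\tag{5}$$
Indeed, let $q$ be the class of $(y,\tau)$, $y=\gamma wx$ with $w\in W_1$, and let $\tau$ correspond to $t\in P$ under $I(M_y)\cong G^{(n)}_y$. By (2), $A^y_{p'}=A^x_{\gamma^{-1}p'}$ for all $p'$. By (3), $Z_q=A^y_{t\Delta}=A^x_{\gamma^{-1}t\Delta}$ and $Z_{qg}=A^y_{(t\Delta)(g\Delta)}=A^x_{\gamma^{-1}(t\Delta)(g\Delta)}$. The sets $A^x_p$ are pairwise disjoint, so $p=\gamma^{-1}t\Delta$, and (5) follows.

Let $\mathcal Q_x^1=\{q\in\mathcal Q_x:Z_q=A^x_1\}$, where $1\in\Gamma$. By (5) it is nonempty (apply a suitable $g$ to any $q$), $\Delta$ maps it to itself, and $\Delta$ acts transitively on it: if $q,qg\in\mathcal Q^1_x$, then $A^x_{g\Delta}=A^x_1$, so $g\in\Delta$. By (2), $\mathcal Q^1_{wx}=\mathcal Q^1_x$ for $w\in W_1$.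

**The selector $q$.** *We pick a point of $\mathcal Q^1_x$ in a Borel, but not yet invariant, way.* For $x\in C\cap X_0$ let $a(x)$ be the first tuple $a\in D^{M_x}$, in a fixed enumeration of $\omega^{<\omega}$, with $[a]\in T_x$ and $x_{1,0}\in Z_{[a]}$. It exists, since $x_{1,0}\in A^x_1$ and $A^x_1=Z_\tau$ for some $\tau\in T_x$. The map $a(\cdot)$ is Borel: the conditions are countable Boolean combinations, with quantifiers over $\omega$ and $\omega^{<\omega}$, of statements about formulas evaluated in $M_x$ and about bits of $x_{1,0}$. Let $q(x)$ be the class of $(x,[a(x)])$. As the $A^x_p$ are disjoint, $q(x)\in\mathcal Q^1_x$. For $g\in P$ the relation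
$$y,y'\in C\cap X_0,\quad y'\in Wy,\quad q(y')=q(y)g$$
is analytic: it says that there are $v\in W$ with $y'=vy$ and an isomorphism $h:M_y\to M_{y'}$ with $h_*([a(y)]g)=[a(y')]$. Below, writing $q(z)$ includes the assertion $z\in C$.

**Step 1 (decided tuples).** *We show that $q(wx)$ is generically constant once finitely many entries of $wx$ are prescribed, and that the number of entries needed can be fixed.* For $x\in X_0$ an *$x$-tuple of length $m$* is a family $\sigma=(\sigma_{p,i})_{p\in\Gamma,i<m}$ of distinct reals with $\sigma_{p,i}\in A^x_p$. For instance, $x_{<m}$ and $x_{[m,2m)}$ are $x$-tuples of length $m$. Put $[\sigma]_x=\{w\in W_1:(wx)_{<m}=\sigma\}$. Since $(wx)_{p,i}=x_{p,w_p^{-1}(i)}$ and the entries of $x$ are distinct, $w\in[\sigma]_x$ prescribes the injections $w_p^{-1}{\restriction}m$ and nothing else. As inversion is a homeomorphism of $W_1$, the sets $[\sigma]_x$, over all $m$ and $\sigma$, form a base of nonempty open sets of $W_1$. For example, $[x_{<m}]_x=W_{1,m}$.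

Say that $\sigma$ is *decided at $x$ with value* $q_0\in\mathcal Q_x$ if $\forall^*w\in[\sigma]_x\ q(wx)=q_0$. The value is then unique; write $d(x,\sigma)=q_0$. It lies in $\mathcal Q_x^1$, since it equals some $q(wx)$ with $w\in W_1$, and $\mathcal Q^1_{wx}=\mathcal Q^1_x$. For $u\in W_1$ the $ux$-tuples are the $x$-tuples, and $[\sigma]_{ux}=[\sigma]_xu^{-1}$. Since right translation by $u^{-1}$ is a homeomorphism,
$$\sigma\text{ is decided at }x\text{ iff it is decided at }ux,\quad\text{and then }d(ux,\sigma)=d(x,\sigma)\qquad(u\in W_1).\tag{6}$$

*Some $x$-tuple is decided at $x$, for every $x\in X_0$.* The comeager set $\{w\in W_1:wx\in C\}$ is the finite union of the sets $\{w\in W_1:q(wx)=q_0\}$, $q_0\in\mathcal Q_x$. These are analytic: fix $w_0\in W_1$ with $w_0x\in C$ and write $q_0=q(w_0x)g$. So one of them is nonmeager with the BP, hence comeager in some nonempty open set and thus in some $[\sigma]_x$.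

Let $\Phi_m=\{x\in X_0:x_{<m}\text{ is decided at }x\}$. As $[x_{<m}]_x=W_{1,m}$, we have
$$x\in\Phi_m\iff x\in X_0\text{ and }\exists w_0\in W_1\ \forall^*w\in W_{1,m}\ q(wx)=q(w_0x),$$
so $\Phi_m$ is analytic by Novikov's theorem. By (6) it is $W_{1,m}$-invariant, because $(ux)_{<m}=x_{<m}$ for $u\in W_{1,m}$. Every $x$-tuple of length $m$ is $(ux)_{<m}$ for some finitary $u$, because a finite injection extends to a permutation of finite support. So if $\sigma=(ux)_{<m}$ is decided at $x$, then by (6) it is decided at $ux$, i.e. $ux\in\Phi_m$. Hence $X_0=\bigcup_m\bigcup_{u\text{ finitary}}u^{-1}\Phi_m$, a countable union. So some $\Phi_m$ is nonmeager. Fix such an $m$, and by Lemma H a nonempty clopen product $O$ with $\Phi_m$ comeager in $[O]$. Let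
$$X_2=\{x\in X_0:\text{every }x\text{-tuple }\sigma\in O\text{ of length }m\text{ is decided at }x\}.$$
By (6), $X_2$ is $W_1$-invariant. It is comeager, being the intersection of $X_0$ with the sets $\{x:ux\in[O]\Rightarrow ux\in\Phi_m\}$ over the countably many finitary $u$. Each of these is comeager, since $[O]\setminus\Phi_m$ is meager and $u$ acts as a homeomorphism.

**Step 2 (removing the dependence on the tuple).** *The value $d(x,\sigma)$ may depend on $\sigma$. Comparing two disjoint tuples, we find a region of tuples on which it does not.* For $\delta\in\Delta$ let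
$$B_\delta=\{x\in X_2:x_{<m}\in O,\ x_{[m,2m)}\in O,\ d(x,x_{[m,2m)})=d(x,x_{<m})\delta\}.$$
It is invariant under $W_{1,2m}$ by (6). It has the BP. Indeed, $X_2$ is comeager, and for $x\in X_2$ with $x_{<m},x_{[m,2m)}\in O$ the last condition says that there are $w_0,w_1\in W_1$ with
$$\forall^*w\in W_{1,m}\ q(wx)=q(w_0x),\qquad\forall^*w\in W'\ q(wx)=q(w_1x),\qquad q(w_1x)=q(w_0x)\delta,$$
where $W'=\{w\in W_1:w_p(m+i)=i\text{ for all }p\in\Gamma,i<m\}=[x_{[m,2m)}]_x$ is open and does not depend on $x$; this is analytic by Novikov's theorem. As $\Delta$ acts transitively on $\mathcal Q^1_x$, the finitely many $B_\delta$ cover $\{x\in X_2:x_{<m},x_{[m,2m)}\in O\}$, which is nonmeager. So some $B_\delta$ is nonmeager; fix this $\delta$. By Lemma H for $2m$, $B_\delta$ is comeager in $\{x:x_{<m}\in O_1,\ x_{[m,2m)}\in O_2\}$ for some nonempty clopen products $O_1,O_2$. In particular $B_\delta$ is dense in this open set, and $B_\delta$ is contained in the closed set where $x_{<m},x_{[m,2m)}\in O$. So $O_1,O_2\subseteq O$.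

Let $X_3$ be the set of $x\in X_2$ such that $d(x,\sigma')=d(x,\sigma)\delta$ for all $x$-tuples $\sigma\in O_1$, $\sigma'\in O_2$ of length $m$ with no common entries. These tuples are decided, as they lie in $O$. Each such pair is $((ux)_{<m},(ux)_{[m,2m)})$ for some finitary $u$. So by (6), $X_2\setminus X_3$ is contained in the union, over the finitary $u$, of the meager sets $\{x:(ux)_{<m}\in O_1,\ (ux)_{[m,2m)}\in O_2,\ ux\notin B_\delta\}$. Hence $X_3$ is comeager, and by (6) it is $W_1$-invariant.

Let $x\in X_3$ and let $\sigma',\sigma''\in O_2$ be $x$-tuples of length $m$. The sets $A^x_p$ are dense, hence infinite in every nonempty clopen set. So there is an $x$-tuple $\sigma\in O_1$ of length $m$ having no entry in common with $\sigma'$ or $\sigma''$. Then $d(x,\sigma')=d(x,\sigma)\delta=d(x,\sigma'')$. Therefore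
$$\hat q(x):=d(x,\sigma')\qquad(\sigma'\in O_2\text{ any }x\text{-tuple of length }m)$$
is well defined (such $\sigma'$ exist by density), it lies in $\mathcal Q^1_x$, and by (6)
$$\hat q(wx)=\hat q(x)\qquad(w\in W_1,\ x\in X_3).\tag{7}$$

**Step 3 (comparison along $\Gamma$).** *We show that $P$ moves $\hat q(x)$ only through $\Gamma$: its stabilizer is all of $\Delta$.* Let $X_4=\bigcap_{\gamma\in\Gamma}\gamma^{-1}X_3\subseteq X_3$. It is comeager, $\Gamma$-invariant, and $W_1$-invariant since $\gamma wx=(\gamma w\gamma^{-1})\gamma x$ with $\gamma w\gamma^{-1}\in W_1$. For $\gamma\in\Gamma$ and $g\in P$ let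
$$B_{\gamma,g}=\{x\in X_4:\hat q(\gamma x)=\hat q(x)g\},$$
which makes sense as $\mathcal Q_{\gamma x}=\mathcal Q_x$. By (7) and $\gamma wx=(\gamma w\gamma^{-1})\gamma x$, it is $W_1$-invariant. It has the BP: on $X_4$ it says that there are finitary $u,u'$ and $w_0,w_1\in W_1$ with $(ux)_{<m}\in O_2$, $(u'\gamma x)_{<m}\in O_2$,
$$\forall^*w\in W_{1,m}\ q(wux)=q(w_0x),\qquad\forall^*w\in W_{1,m}\ q(wu'\gamma x)=q(w_1\gamma x),\qquad q(w_1\gamma x)=q(w_0x)g.$$
Indeed, by (6) $\hat q(x)=d(x,(ux)_{<m})=d(ux,(ux)_{<m})$, which is the generic value of $q(wux)$ for $w\in W_{1,m}$; similarly for $\gamma x$. This condition is analytic by Novikov's theorem. By Lemma H each $B_{\gamma,g}$ is meager or comeager. Let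
$$K_\gamma=\{g\in P:B_{\gamma,g}\text{ is comeager}\}.$$
Let $C''$ be the intersection of the finitely many comeager sets $B_{\gamma,g}$ $(g\in K_\gamma)$ and $X_4\setminus B_{\gamma,g}$ $(g\notin K_\gamma)$, and $C'=\bigcap_{\gamma\in\Gamma}\gamma^{-1}C''$. Then $C'\subseteq C''\subseteq X_4$, $C'$ is comeager and $\Gamma$-invariant, and
$$\hat q(\gamma x)=\hat q(x)g\iff g\in K_\gamma\qquad(x\in C',\ \gamma\in\Gamma,\ g\in P).\tag{8}$$

Three properties follow.

* $K_\gamma\ne\emptyset$, as $P$ is transitive on $\mathcal Q_x$.
* $K_\gamma\subseteq\gamma^{-1}$, where $\gamma^{-1}$ is viewed as a coset of $\Delta$. Let $g\in K_\gamma$ and $x\in C'$. Since $\hat q(\gamma x)\in\mathcal Q^1_{\gamma x}$, (2) gives $Z_{\hat q(\gamma x)}=A^{\gamma x}_1=A^x_{\gamma^{-1}}$. By (5), $Z_{\hat q(x)g}=A^x_{g\Delta}$. So $g\Delta=\gamma^{-1}$.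
* If $g\in K_\gamma$ and $g'\in K_{\gamma'}$, then for $x\in C'$ we have $\gamma'x\in C'$ and $\hat q(\gamma\gamma'x)=\hat q(\gamma'x)g=\hat q(x)g'g$, so $g'g\in K_{\gamma\gamma'}$.

So $H=\bigcup_{\gamma}K_\gamma$ is a nonempty subset of the finite group $P$ closed under multiplication, hence a subgroup. It meets every coset of $\Delta$, so $H\Delta=P$. By Lemma F, $H=P$. Since $K_\gamma\subseteq\gamma^{-1}$ for each $\gamma$, we get $K_1=H\cap\Delta=\Delta$. By (8) with $\gamma=1$: for $x\in C'$ the stabilizer of $\hat q(x)$ in $P$ is exactly $\Delta$.

**Step 4 (reading off the quotient).** *We translate the stabilizer of $\hat q(x)$ into automorphisms of $M_x$.* Let $x\in C\cap C'$, and let $\tau\in T_x$ be such that $(x,\tau)$ represents $\hat q(x)$; it exists since $T_x\to\mathcal Q_x$ is onto. For $f\in\mathrm{Aut}(M_x)$ write $f_*\tau=\tau\beta(f)$. This defines $\beta(f)\in P$, as $P$ acts regularly on $T_x$. Since $f_*$ commutes with the right $P$-action,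
$$(fk)_*\tau=f_*(\tau\beta(k))=(f_*\tau)\beta(k)=\tau\beta(f)\beta(k),$$
so $\beta:\mathrm{Aut}(M_x)\to P$ is a homomorphism. Its image is
$$\{g\in P:(x,\tau g)\equiv(x,\tau)\}=\{g\in P:\hat q(x)g=\hat q(x)\}=\Delta.$$
Its kernel $N$ contains the stabilizer of any tuple representing $\tau$. So $\mathrm{Aut}(M_x)/N\cong\Delta$. As $C\cap C'$ is comeager, the proposition is proved. $\square$

## 7. A nilpotent group with nonabelian commutator subgroup

Lemma A and the Main Proposition collide as soon as $[P,P]$ is nonabelian. The dihedral group of order 8 is too small for this, as $\mathbb Z/2$ is a quotient of $\mathrm{Aut}(\mathbb Z)$ of the allowed kind. So is $UT_4(\mathbb F_2)$, the group of upper unitriangular $4\times4$ matrices. Reading off the superdiagonal is a homomorphism to $(\mathbb F_2^3,+)$, so elements of the commutator subgroup have the form $I+\alpha E_{13}+\beta E_{24}+\gamma E_{14}$, and these commute, because all products of two of $E_{13},E_{24},E_{14}$ vanish. One size larger is enough.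

*Proof of Theorem 1.* Suppose there are such formulas. Let $P=UT_5(\mathbb F_2)$, the upper unitriangular $5\times5$ matrices over $\mathbb F_2$. It is a finite 2-group, hence nilpotent. For $i<j<k$,
$$[I+E_{ij},I+E_{jk}]=I+E_{ik}.$$
Indeed, with $a=E_{ij}$ and $b=E_{jk}$ we have $a^2=b^2=ba=0$, and $I+a,I+b$ are their own inverses. So the commutator is $\bigl((I+a)(I+b)\bigr)^2=(I+a+b+ab)^2=I+(a+b+ab)^2=I+ab$, since we work modulo 2 and all other products vanish. So $\Delta=[P,P]$ contains $I+E_{13}=[I+E_{12},I+E_{23}]$ and $I+E_{35}=[I+E_{34},I+E_{45}]$, whose commutator $I+E_{15}$ is nontrivial. Thus $\Delta$ is nonabelian.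

Put $C=X$ and $M_x=\Theta(G_x)$. A Turing operator determines each bit of its output from finitely many bits of its oracle, and $x\mapsto G_x$ is continuous. So $x\mapsto M_x$ is continuous, hence Borel. If $y\in Wx$, then $G_x\cong G_y$ by Lemma 2, so $M_x\cong M_y$; this is (i). Condition (ii) is the assumption. By the Main Proposition, some ordering $M_x$ has a normal $N\trianglelefteq\mathrm{Aut}(M_x)$, containing the stabilizer of a finite tuple, with $\mathrm{Aut}(M_x)/N\cong\Delta$ nonabelian. This contradicts Lemma A. $\blacksquare$

## 8. Parameters, colors and Borel codings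

With parameters allowed there is a new difficulty: the tuple $c$ depends on $G$, and an isomorphism $\Theta(G_x)\to\Theta(G_{vx})$ need not take the parameters of one to those of the other, so (i) fails for the orderings with named parameters. The remedy is to use infinitely many independent tables at once: the finite tuple $c$ is, generically, unaffected by the group acting on some later coordinate. The number $n$ in $G^{(n)}_x$ lets us find that coordinate again.

*Proof of Theorem 2.* Let $P,\Delta$ be as in the proof of Theorem 1. Let $\mathbb X=X^\omega$, with elements $x=(x^k)_{k\in\omega}$. Let $\mathbb W=\prod_{k\in\omega}W$ act coordinatewise, and let $\mathbb G_x=\bigsqcup_kG^{(k)}_{x^k}$ on universe $\omega$. If $x'\in\mathbb Wx$, then $\mathbb G_x\cong\mathbb G_{x'}$. Let $L_x=\Theta(\mathbb G_x)$, which depends on $x$ in a Borel way, and suppose formulas as described exist.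

**Step 1 (classes of parameters).** *We record when two choices of parameters are equivalent.* Let $\mathrm{Par}(x)\neq\emptyset$ be the set of tuples $c$ in $L_x$ for which the formulas with parameters $c$ interpret $\mathbb G_x$ in $L_x$. For $x'\in\mathbb Wx$, $c\in\mathrm{Par}(x)$, $c'\in\mathrm{Par}(x')$ write $(x,c)\approx(x',c')$ if some isomorphism $L_x\to L_{x'}$ takes $c$ to $c'$. This is an equivalence relation, and $\mathrm{Par}$ and $\approx$ are analytic, since they assert the existence of isomorphisms (and, for $\approx$, of $w\in\mathbb W$ with $x'=wx$) satisfying Borel conditions. For $x'\in\mathbb Wx$ we have $L_x\cong L_{x'}$, and isomorphisms $L_x\to L_{x'}$ carry $\mathrm{Par}(x)$ onto $\mathrm{Par}(x')$, since $\mathbb G_x\cong\mathbb G_{x'}$. So each $\approx$-class over the orbit $\mathbb Wx$ is represented by some $(x,c)$, and there are only countably many such classes.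

For $\nu\in\omega$ let $v\cdot_\nu x$ denote the action of $v\in W$ on the $\nu$th coordinate of $x$. For $\nu\in\omega$ and $c\in\omega^{<\omega}$ let
$$S_{\nu,c}=\{x:\exists v_0\in W\ \forall^*v\in W\ \bigl(c\in\mathrm{Par}(v\cdot_\nu x)\cap\mathrm{Par}(v_0\cdot_\nu x),\ (v\cdot_\nu x,c)\approx(v_0\cdot_\nu x,c)\bigr)\}.$$
This is analytic by Novikov's theorem. It is invariant under $W$ acting on the $\nu$th coordinate: passing from $x$ to $u\cdot_\nu x$ translates $v$ and $v_0$ on the right by $u^{-1}$.

**Step 2 (some $S_{\nu,c}$ is nonmeager).** *We find a coordinate to which a fixed parameter tuple is insensitive.* Fix any $x\in\mathbb X$. The group $\mathbb W$ is covered by the countably many analytic sets $\{w:c\in\mathrm{Par}(wx),\ (wx,c)\in\kappa\}$, with $c$ a tuple and $\kappa$ an $\approx$-class over $\mathbb Wx$. So one of them, $\mathcal D$, is comeager in some nonempty open set, and hence in one of the form $\mathcal V=\mathcal V_{<\nu}\times\prod_{k\ge\nu}W$ with $\mathcal V_{<\nu}\subseteq W^\nu$ open and nonempty. By KU, for comeagerly many $w'\in\mathcal V_{<\nu}\times\prod_{k>\nu}W$ we have $\forall^*v\in W\ (w',v)\in\mathcal D$,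 where $v$ is in place $\nu$. For such $w'$ and every $v_1\in W$,
$$v\cdot_\nu\bigl((w',v_1)x\bigr)=(w',vv_1)x,\quad\text{with }(w',vv_1)\in\mathcal D\text{ for comeagerly many }v.$$
All these points, paired with $c$, lie in the one class $\kappa$; taking one of these $v$ as $v_0$, we see that $(w',v_1)x\in S_{\nu,c}$. Hence $\{w:wx\in\bigcup_{\nu,c}S_{\nu,c}\}$ contains a comeager subset of $\mathcal V$ and is nonmeager. This holds for every $x$. If all $S_{\nu,c}$ were meager, then $\bigcup S_{\nu,c}$ would be meager, and so would $\{(x,w):wx\in\bigcup S_{\nu,c}\}$, by the homeomorphism $(x,w)\mapsto(wx,w)$ of $\mathbb X\times\mathbb W$. By KU, $\{w:wx\in\bigcup S_{\nu,c}\}$ would be meager for comeagerly many $x$, a contradiction.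

Fix $\nu,c$ with $S_{\nu,c}$ nonmeager.

**Step 3 (freezing the other coordinates).** *We obtain a family over $X$ to which the Main Proposition applies.* By KU there is $y\in\prod_{k\ne\nu}X$ with $S^y=\{z\in X:(z,y)\in S_{\nu,c}\}$ nonmeager ($z$ in place $\nu$). It is analytic and $W$-invariant, hence comeager by Lemma H. Abbreviate $((z,y),c)\approx((z',y),c)$ by $(z,c)\approx(z',c)$. Let
$$C=\{z\in S^y:c\in\mathrm{Par}(z,y),\ \forall^*v\in W\ (vz,c)\approx(z,c)\},$$
which is analytic by Novikov's theorem.

*For every $z\in S^y$ we have $\forall^*v\in W\ (vz\in C)$.* Take $v_0$ as in the definition of $S_{\nu,c}$. For comeagerly many $v$ we have $c\in\mathrm{Par}(vz,y)$ and $(vz,c)\approx(v_0z,c)$. For such $v$, $\forall^*v'\ (v'z,c)\approx(v_0z,c)\approx(vz,c)$. Writing $v'=v''v$ gives $\forall^*v''\ (v''vz,c)\approx(vz,c)$. Also $vz\in S^y$ by invariance. So $vz\in C$.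

*$C$ is comeager.* Let $F=X\setminus C$. The set $\{(z,v):vz\in F\}$ has the BP, and for all $z$ in the comeager set $S^y$ its section $\{v:vz\in F\}$ is meager. So it is meager by KU, and by KU again $\{z:vz\in F\}=v^{-1}F$ is meager for some $v$. Hence $F$ is meager.

*If $z,vz\in C$, then $(z,c)\approx(vz,c)$.* We have $\forall^*v'\ (v'z,c)\approx(z,c)$ and $\forall^*v'\ (v'vz,c)\approx(vz,c)$. As right translation by $v$ is a homeomorphism of $W$, the latter gives $\forall^*v'\ (v'z,c)\approx(vz,c)$. A common $v'$ yields the claim.

**Step 4 (conclusion).** *We verify (i) and (ii) and apply Lemma A.* For $z\in X$ let $M_z$ be $L_{(z,y)}$ together with unary predicates $\{c_l\}$ naming the entries $c_l$ of $c$ (empty if $c_l$ is not in the universe, which does not happen for $z\in C$). This is a colored ordering depending on $z$ in a Borel way. Condition (i) holds on $C$ by the last claim of Step 3. As to (ii), for $z\in C$ the graph $\mathbb G_{(z,y)}$ is interpreted in $M_z$ by fixed parameter-free formulas, since the parameters are now definable. In $\mathbb G_{(z,y)}$ the component $G^{(\nu)}_z$ is $L_{\omega_1\omega}$-definable: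 it consists of the vertices connected to a vertex which is adjacent to a vertex of infinite degree and has exactly $2(\nu|P|+1)$ leaf neighbors. Indeed, in $G^{(k)}$ the neighbors of infinite-degree vertices have either no leaf neighbors or between $2(k|P|+1)$ and $2(k|P|+|P|)+1$ of them. These ranges are disjoint for different $k$, as $2(k|P|+|P|)+1<2((k+1)|P|+1)$; for $k=\nu$ the value $2(\nu|P|+1)$ is attained at $u_{t,1}$; and each $G^{(k)}$ is connected. Restricting $D$ to the classes in this component, we obtain fixed parameter-free formulas interpreting $G_z^{(\nu)}$ in $M_z$ for all $z\in C$. So (ii) holds with $n=\nu$. The Main Proposition yields a colored ordering $M_z$ and $N_0\trianglelefteq\mathrm{Aut}(M_z)$, containing the stabilizer of a finite tuple, with $\mathrm{Aut}(M_z)/N_0\cong\Delta$ nonabelian. This contradicts Lemma A. $\blacksquare$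

## 9. A criterion for other classes, and two hypotheses that cannot be dropped

Orderings entered only through Lemma A. The rest gives the following.

**Corollary.** Let $\mathcal K'$ be any class of countable structures in a fixed countable language. If there are a Borel isomorphism-invariant $\Theta:\text{Graphs}\to\mathcal K'$ and fixed parameter-free $L_{\omega_1\omega}$ formulas interpreting every $G$ in $\Theta(G)$, then for every finite nilpotent group $P$ some $M\in\mathcal K'$ has a normal subgroup $N\trianglelefteq\mathrm{Aut}(M)$, containing the stabilizer of a finite tuple, with $\mathrm{Aut}(M)/N\cong[P,P]$.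

*Proof.* Apply the Main Proposition with $n=0$, $C=X$ and $M_x=\Theta(G_x)$. The map $x\mapsto M_x$ is Borel, (i) holds by Lemma 2 and invariance of $\Theta$, and (ii) is the hypothesis. $\square$

**Uniformity of the formulas.** If the formulas may depend on $G$, then every countable graph $G$ with universe $V\subseteq\omega$ is interpreted in every nonempty ordering $L$. Let $D$ be the set of tuples whose length is in $V$, let $\sim$ be "same length", and let $R$ hold of tuples of lengths $i,j$ iff $i\,E^G\,j$. Each length class is nonempty, so the quotient is a copy of $G$.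

**Invariance of $\Theta$.** There is a Turing operator $\Theta$ from graphs to orderings, not isomorphism-invariant, with fixed parameter-free formulas interpreting $G$ in $\Theta(G)$. Let $\langle\cdot,\cdot\rangle:\omega^2\to\omega$ be a computable bijection, let $\eta$ be the order type of $\mathbb Q$, and let
$$\Theta(G)=\sum_{n\in\omega}(k_n+\eta),$$
where for $i\ne j$: $k_{\langle i,j\rangle}=3$ if $i,j\in V$ and $i\,E^G\,j$, and $2$ otherwise; and $k_{\langle i,i\rangle}=3$ if $i\in V$, and $2$ otherwise. The numbers $k_n$ are computed from the atomic diagram of $G$, and so is the ordering, using fixed codes for the points of the blocks and of the copies of $\eta$. The operator is not invariant: the one-vertex graphs with universes $\{0\}$ and $\{1\}$ go to orderings whose unique block of size 3 has different positions.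

To decode, note that the first point of each finite block has an immediate successor and no immediate predecessor. All other points of finite blocks have an immediate predecessor, and points of copies of $\eta$ have no immediate successor. So the block-initial points are those with an immediate successor and no immediate predecessor. "$x$ is the $n$th block-initial point" (exactly $n$ block-initial points lie below it) and "the $n$th finite block has size 3" (the immediate successor of its initial point has an immediate successor) are first-order. Let $D(x)$ be
$$\bigvee_n\bigl(x\text{ is the }n\text{th block-initial point and block }\langle n,n\rangle\text{ has size }3\bigr),$$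
let $\sim$ be equality, and let $R(x,y)$ be
$$D(x)\wedge D(y)\wedge\bigvee_{i\ne j}\bigl(x,y\text{ are the }i\text{th and }j\text{th block-initial points and block }\langle i,j\rangle\text{ has size }3\bigr).$$
Then $D$ picks out the $n$th block-initial points with $n\in V$, and $R$ is the edge relation of $G$ on them.
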